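# Extremals of the $k$-plane transform: moment matrices and an affine-invariant norm

## 1. The moment matrix of a random plane

Fix integers $1\le k\le n-1$ (so $n\ge 2$) and a real number $d\ge 1$, and put
$$p=p_d=\frac{n+d}{k+d},\qquad q=\frac{n+d}{d},\qquad Q=dq=n+d. \tag{1}$$
These relations will be used constantly:
$$q-1=\frac nd,\quad p-1=\frac{n-k}{k+d},\quad p'=\frac{n+d}{n-k},\quad \frac Qp=k+d,\quad \frac qp=\frac{k+d}{d}>1,\quad (q-1)d=n. \tag{2}$$

Let $G$ be the Grassmannian of $k$-dimensional linear subspaces $V\subset\mathbb R^n$ with its rotation-invariant probability $dV$. Every affine $k$-plane is $\pi=y+V$ with $V\in G$, $y\in V^\perp$, in exactly one way, and $r=|y|$ is its distance to the origin. We take $d\mu=dV\,dy$ as the rigid-motion invariant measure on planes. For measurable $f\ge 0$ put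
$$F(\pi)=F_V(y)=Tf(\pi)=\int_V f(y+v)\,dv,\qquad N_V(f)=\int_{V^\perp}F_V(y)^q\,dy .$$
By Fubini,
$$\int_{V^\perp}F_V(y)\,dy=\int_{\mathbb R^n}f\,dx\qquad\text{for every }V, \tag{3}$$
so $N_V(f)>0$ for all $V$ when $f\not\equiv 0$.

We lift $\mathbb R^n$ to a hemisphere by
$$\omega=\omega(x)=\frac{(1,x)}{\sqrt{1+|x|^2}}\in S^n\subset\mathbb R^{n+1},\qquad \omega=(\omega_0,\dots,\omega_n),$$
and regard $V$ as $\{0\}\times V\subset\mathbb R^{n+1}$.

**Definition (the random triple).** Let $0\le f\in L^p$, $f\not\equiv0$, with $0<\int_G N_V(f)^d\,dV<\infty$ (Section 4 shows that this is automatic). Choose $V$ with density proportional to $N_V^d$ with respect to $dV$. Given $V$, choose $y\in V^\perp$ with density $F_V(y)^q/N_V$. Given $\pi=y+V$, choose $x=y+v\in\pi$ with density $f(x)/F(\pi)$. The law of $(V,\pi,x)$ is the probability $\nu$ proportional to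
$$N_V^{d-1}\,F_V(y)^{q-1}\,f(y+v)\,dv\,dy\,dV .$$

**Definition (moment matrix).** $S(\pi)=E_\nu[\omega\omega^T\mid\pi]$, that is, the mean of $\omega(x)\omega(x)^T$ when $x\in\pi$ has density $f/F(\pi)$.

Since $|\omega|=1$, the matrix $S(\pi)$ is symmetric, positive semidefinite and of trace $1$. If $x=y+v\in\pi$, then $(1,x)=(1,y)+(0,v)$, so $\omega(x)$ lies in
$$W=\mathbb R e\oplus V,\qquad e=\frac{(1,y)}{\sqrt{1+r^2}},$$
and $S(\pi)$ lives on the $(k+1)$-dimensional space $W$.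

**Example.** Let $f_0(x)=(1+|x|^2)^{-(k+d)/2}$. We need the integral
$$\int_{\mathbb R^m}(1+|w|^2)^{-\frac{m+\beta}2}dw=\pi^{m/2}\,\frac{\Gamma(\beta/2)}{\Gamma((m+\beta)/2)}\qquad(\beta>0). \tag{4}$$
Dividing its value for $\beta+2$ by its value for $\beta$ shows that, under the probability density proportional to $(1+|w|^2)^{-(m+\beta)/2}$ on $\mathbb R^m$,
$$E\,\frac1{1+|w|^2}=\frac{\beta}{m+\beta}. \tag{5}$$
On a plane at distance $r$, $f_0(y+v)=(1+r^2+|v|^2)^{-(k+d)/2}$. The substitution $v=\sqrt{1+r^2}\,w$ gives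
$$Tf_0=\gamma\,(1+r^2)^{-d/2},\qquad \gamma=\int_{\mathbb R^k}(1+|w|^2)^{-\frac{k+d}2}dw, \tag{6}$$
and $w$ has density proportional to $(1+|w|^2)^{-(k+d)/2}$. Now $\langle\omega,e\rangle=\sqrt{1+r^2}/\sqrt{1+|x|^2}$, so $\langle\omega,e\rangle^2=1/(1+|w|^2)$, whose mean is $d/(k+d)$ by (5). The mixed entries of $S$ between $e$ and $V$ vanish because $w\mapsto-w$ preserves the law, and the $V$-block is a multiple of $P_V$ by rotation invariance, of trace $k/(k+d)$. Hence
$$S(\pi)=\frac1{k+d}\big(d\,ee^T+P_V\big)\quad\text{for every }\pi. \tag{7}$$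
For $d=1$ this is $\frac1{k+1}P_W$: as far as second moments can see, $\omega$ is uniform on $S^n\cap W$.

What is the matrix for? We are after a sharp inequality whose conjectured extremal is $f_0$. We shall show that a maximizer $f$ of a suitable functional, moved to a good position by an affine map, must have exactly the moment matrix (7) on almost every plane. The entries of (7) then turn into differential equations for $Tf$ whose only solutions are multiples of $Tf_0$.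

## 2. The sharp inequality and its conjectured extremals

Let $\mu_{k,n}$ be the rigid-motion invariant measure on the set $M_{k,n}$ of affine $k$-planes, $T_{k,n}f(\pi)=\int_\pi f\,dx$. It is known that
$$\Big(\int_{M_{k,n}}(T_{k,n}f)^q\,d\mu_{k,n}\Big)^{1/q}\le C(p,k,n)\Big(\int_{\mathbb R^n}f^p\,dx\Big)^{1/p} \tag{*}$$
for $f\ge0$, $1\le p\le\frac{n+1}{k+1}$, $q=\frac{p(n-k)}{n-pk}$, where $C(p,k,n)$ denotes the best constant. An *extremal* is a function $f\not\equiv0$ with $\int f^p<\infty$ and equality in $(*)$. In plain words: with $\int f^p$ fixed, which $f$ makes its $k$-plane integrals as large as possible in $L^q$?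

**Conjecture 1.** For $1<p\le\frac{n+1}{k+1}$ and $a,b>0$, the function $(a+b|x|^2)^{-\frac12\frac{n-k}{p-1}}$ is an extremal for $(*)$.

The problem is to prove or disprove it; it is taken from "Mathematisches Forschungsinstitut Oberwolfach", https://oda.mfo.de/bitstream/handle/mfo/256/full-text.pdf?sequence=1&isAllowed=y. We prove it.

Put $d=\frac{n-pk}{p-1}$. Then $p(k+d)=n+d$, so $p=p_d$. As $p_d=1+\frac{n-k}{k+d}$ decreases in $d$, the range $1<p\le\frac{n+1}{k+1}$ is exactly $1\le d<\infty$, with $d=1$ the endpoint. Also $n-pk=d(p-1)=\frac{d(n-k)}{k+d}$, so $q=\frac{n+d}d$ as in (1), and $\frac12\frac{n-k}{p-1}=\frac{k+d}2$. So the conjectured extremals are multiples of dilates of $f_0$. We normalize $\mu_{k,n}=\mu=dV\,dy$; another normalization only multiplies $C(p,k,n)$ by a constant. Functions equal almost everywhere are identified.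

Let
$$\|H\|_X=\Big(\int_G\Big(\int_{V^\perp}|H|^q\,dy\Big)^d dV\Big)^{1/Q},\qquad \Lambda(f)=\frac{\|Tf\|_X}{\|f\|_p},\qquad S_d=\sup_{0\le f\not\equiv0,\ f\in L^p}\Lambda(f).$$
So $X=L^Q(G;L^q_y)$, and $\|Tf\|_X^Q=\int_GN_V(f)^d\,dV$. For $d=1$, $X=L^{n+1}(\mu)$.

**Theorem A.** For every real $d\ge1$ and $0\le f\in L^p$,
$$\Big(\int_G\Big(\int_{V^\perp}F_V^q\,dy\Big)^ddV\Big)^{\frac1{n+d}}\le C_d\|f\|_p,\qquad C_d=\left[\frac{\Gamma(\frac d2)^{n-k}\,\Gamma(\frac{n+d}2)^k}{\Gamma(\frac{k+d}2)^n}\right]^{\frac1{n+d}} .$$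
For $f\not\equiv0$, equality holds iff $f=c\,f_0\circ A$ with $c>0$ and $A$ an affine bijection of $\mathbb R^n$.

**Theorem B.** $C(p,k,n)=C_d$, and $(a+b|x|^2)^{-\frac12\frac{n-k}{p-1}}$ is an extremal of $(*)$ for all $a,b>0$. If $p<\frac{n+1}{k+1}$, the extremals are exactly $c\,(a+b|x-x_0|^2)^{-\frac12\frac{n-k}{p-1}}$ with $a,b,c>0$, $x_0\in\mathbb R^n$. If $p=\frac{n+1}{k+1}$, they are exactly $c\,f_0\circ A$ with $c>0$ and $A$ an affine bijection.

**Example (lines in the plane).** Let $n=2$, $k=1$.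

For $d=1$: $p=\frac32$, $q=3$, $f_0=(1+|x|^2)^{-1}$, $Tf_0=\pi(1+r^2)^{-1/2}$. Then $\int(Tf_0)^3d\mu=\pi^3\int_{\mathbb R}(1+r^2)^{-3/2}dr=2\pi^3$ and $\int f_0^{3/2}=2\pi$, so the quotient is $(2\pi^3)^{1/3}(2\pi)^{-2/3}=(\pi/2)^{1/3}\approx1.16$, which is $C_1=[\Gamma(\frac12)\Gamma(\frac32)/\Gamma(1)^2]^{1/3}$. The indicator of the unit disk has $Tf=2\sqrt{1-r^2}$ for $r<1$, so $\int(Tf)^3d\mu=8\int_{-1}^1(1-r^2)^{3/2}dr=3\pi$ and the quotient is $(3\pi)^{1/3}\pi^{-2/3}=(3/\pi)^{1/3}\approx0.98$, smaller.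

For $d=2$: $p=\frac43$, $q=2$, $f_0=(1+|x|^2)^{-3/2}$, $Tf_0=2(1+r^2)^{-1}$. Here $\int(Tf_0)^2d\mu=2\pi$, $\int f_0^{4/3}=\pi$, and the quotient $(2\pi)^{1/2}\pi^{-3/4}=(4/\pi)^{1/4}$ equals $C_2=[\Gamma(1)\Gamma(2)/\Gamma(\frac32)^2]^{1/4}$.

## 3. Affine maps, and why Theorem A contains Theorem B

For an affine bijection $A$ with linear part $A_0$ put $f_A=|\det A_0|^{1/p}f\circ A$. Then $\|f_A\|_p=\|f\|_p$ and $(f_B)_A=f_{BA}$. Let $J_V$ be the $k$-dimensional Jacobian of $A_0:V\to A_0V$.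

**Step 1 (transformation of $N_V$).** This step compares the plane integrals of $f\circ A$ with those of $f$. If $\pi\parallel V$, then $T(f\circ A)(\pi)=J_V^{-1}Tf(A\pi)$. Let $y$ and $y'$ parametrize the planes parallel to $V$ and to $A_0V$. In orthonormal bases adapted to $V\oplus V^\perp$ and $A_0V\oplus(A_0V)^\perp$ the matrix of $A_0$ is block triangular; its diagonal blocks have determinants of absolute value $J_V$ and the Jacobian of $y\mapsto y'$. Hence $dy'=|\det A_0|J_V^{-1}dy$, and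
$$N_V(f\circ A)=J_V^{-q}\int_{V^\perp}Tf(A(y+V))^q\,dy=J_V^{1-q}\,|\det A_0|^{-1}\,N_{A_0V}(f). \tag{8}$$

**Step 2 (change of variables on $G$).** The map $V\mapsto A_0V$ does not preserve $dV$; we need the correction factor. For measurable $H\ge0$,
$$\int_GJ_V^{-n}H(A_0V)\,dV=|\det A_0|^{-k}\int_GH\,dV. \tag{9}$$
Recall the linear Blaschke–Petkantschin formula: for measurable $h\ge0$ on $(\mathbb R^n)^k$, $\int_{(\mathbb R^n)^k}h\,dv=c\int_G\int_{V^k}h\,\Delta^{n-k}\,dv\,dV$, where $\Delta(v_1,\dots,v_k)$ is the $k$-volume of the parallelepiped. Apply it to $h(A_0v_1,\dots,A_0v_k)$ with $h(v)=H(\mathrm{span}\,v)e^{-\sum|v_i|^2}$. The left side is $|\det A_0|^{-k}\int h$. On the right, substitute $v'=A_0v\in(A_0V)^k$: $dv=J_V^{-k}dv'$ and $\Delta(v)^{n-k}=J_V^{-(n-k)}\Delta(v')^{n-k}$, giving $c\int_GJ_V^{-n}\int_{(A_0V)^k}h\,\Delta^{n-k}dv'\,dV$. For every $V$, $\int_{V^k}h\,\Delta^{n-k}dv=\kappa H(V)$, with $\kappa=\int_{V^k}e^{-\sum|v_i|^2}\Delta^{n-k}dv$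 independent of $V$. So the right side is $c\kappa\int_GJ_V^{-n}H(A_0V)\,dV$, while $\int h=c\kappa\int_GH\,dV$. This is (9).

For example, let $n=2$, $k=1$, $A_0=\mathrm{diag}(\lambda,1)$, $\lambda>0$, $H=1$: (9) says $\frac1{2\pi}\int_0^{2\pi}\frac{d\phi}{\lambda^2\cos^2\phi+\sin^2\phi}=\frac1\lambda$, which is a familiar integral.

**Step 3 (the $X$ norm is invariant).** By (8), $(q-1)d=n$ and (9),
$$\int_GN_V(f\circ A)^d\,dV=|\det A_0|^{-d}\int_GJ_V^{-n}N_{A_0V}(f)^d\,dV=|\det A_0|^{-d-k}\int_GN_V(f)^d\,dV .$$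
Since $Q/p=k+d$, the factor $|\det A_0|^{1/p}$ in $f_A$ compensates exactly:
$$\|Tf_A\|_X=\|Tf\|_X,\qquad\Lambda(f_A)=\Lambda(f). \tag{10}$$
This is why the outer exponent is $d$.

**Step 4 (Theorem A implies Theorem B).** Since $d\ge1$ and $dV$ is a probability, Hölder gives
$$\|Tf\|_{L^q(\mu)}=\Big(\int_GN_V\,dV\Big)^{1/q}\le\Big(\int_GN_V^d\,dV\Big)^{1/(dq)}=\|Tf\|_X\le C_d\|f\|_p. \tag{11}$$
For $f=f_0(\lambda(\cdot-x_0))$ with $\lambda>0$, (8) shows that $N_V$ does not depend on $V$, so the first inequality is an equality; the second is one by Theorem A. Hence $C(p,k,n)=C_d$. Since $c(a+b|x-x_0|^2)^{-(k+d)/2}=ca^{-(k+d)/2}f_0(\sqrt{b/a}\,(x-x_0))$, all these functions are extremal.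

Conversely, an extremal gives equality throughout (11), so $f=c\,f_0\circ A$ by Theorem A. If $d=1$, the Hölder step is an identity and all $c\,f_0\circ A$ are extremal. If $d>1$, equality in Hölder forces $N_V$ to be constant for almost every $V$. By (8), $N_V(f_0\circ A)=\mathrm{const}\cdot J_V^{1-q}$, so $J_V$ is constant almost everywhere, hence everywhere by continuity. For $V$ spanned by $k$ orthonormal eigenvectors of $A_0^TA_0$ (part of an orthonormal eigenbasis), $J_V^2$ is the product of the $k$ eigenvalues. So all products of $k$ eigenvalues with distinct indices coincide. As $1\le k\le n-1$, exchanging one index shows that all eigenvalues coincide. So $A_0$ is a multiple of an isometry and $f_0\circ A=(1+\lambda^2|x-x_0|^2)^{-(k+d)/2}$ for some $\lambda>0$, $x_0$. $\square$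

It remains to prove Theorem A. The only input about $T$ is the finiteness of $(*)$ at the endpoint $p_1=\frac{n+1}{k+1}$, that is, $S_1<\infty$.

## 4. Reduction of finiteness to $d=1$

This section bounds the $X$ norm for any $d$ by the endpoint norm of a power of $f$; it gives $S_d<\infty$ now and is used again in Section 7. For $0\le f\in L^p$ and $g=f^{p_d/p_1}$,
$$\int_GN_V(f)^d\,dV\le\Big(\int f^p\Big)^{d-1}\int(Tg)^{n+1}\,d\mu. \tag{12}$$

To prove it, put $\theta=\frac{n+1}{n+d}$ and $m=f^p$. Then $1-\theta+\frac\theta{p_1}=\frac{d-1}{n+d}+\frac{k+1}{n+d}=\frac1p$, so $f=m^{1-\theta}g^\theta$, and Hölder on each plane gives $Tf\le(Tm)^{1-\theta}(Tg)^\theta$. Since $q(1-\theta)=\frac{d-1}d$ and $q\theta=\frac{n+1}d$, Hölder in $y$ with exponents $\frac d{d-1}$ and $d$, together with (3) for $m$, gives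
$$N_V(f)\le\Big(\int f^p\Big)^{(d-1)/d}\Big(\int_{V^\perp}(Tg)^{n+1}dy\Big)^{1/d}.$$
(For $d=1$ this is trivial.) Raise to the power $d$ and integrate over $G$. $\square$

Since $\|g\|_{p_1}^{p_1}=\|f\|_p^p$ and $S_1<\infty$, (12) gives $S_d<\infty$. By (3), $N_V>0$ for all $V$ if $f\not\equiv0$, so $S_d>0$ and the random triple is defined for every nonzero $0\le f\in L^p$.

## 5. Centering by an affine map

Since $\Lambda$ is affine invariant, we may choose a good representative in each affine orbit. The good position is the one in which $\omega\omega^T$ has the same mean as for $f_0$: under the density proportional to $f_0^p=(1+|x|^2)^{-(n+d)/2}$, (5) and symmetry give $E\,\omega\omega^T=M$ with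
$$M=\frac1{n+d}\,\mathrm{diag}(d,1,\dots,1),\qquad |M|^2=\frac{d^2+n}{(n+d)^2}.$$
Here and below $|\cdot|$ is the Hilbert–Schmidt norm of a matrix.

**Lemma 1.** Let $\rho$ be an absolutely continuous probability on $\mathbb R^n$ and $d\ge1$. There is an affine bijection $L$ such that $E_{L_*\rho}[\omega\omega^T]=M$.

**Step 1 (the function to minimize).** We turn the problem into the minimization of a function of a positive definite matrix. For $Lx=Ax+b$ let $\Theta_L$ be the quadratic form on $\mathbb R^{n+1}$ with $\Theta_L(1,x)=1+|Ax+b|^2$. As a matrix $\Theta_L=B^TB$ with $B=\begin{pmatrix}1&0\\b&A\end{pmatrix}$. So $\Theta_L>0$, $\det\Theta_L=(\det A)^2$, and $(\Theta_L^{-1})_{00}$ is the squared length of the top row $(1,0)$ of $B^{-1}$, that is, $1$. Conversely, let $\Theta=\begin{pmatrix}\alpha&\beta^T\\\beta&D\end{pmatrix}>0$ with $(\Theta^{-1})_{00}=1$. By the Schur complement $\alpha-\beta^TD^{-1}\beta=1$, and $\Theta=\Theta_L$ for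 $A=D^{1/2}$, $b=D^{-1/2}\beta$. On these $\Theta$ consider
$$2\Psi(\Theta)=(n+d)\,E_\rho\log\Theta(\omega)-\log\det\Theta .$$
It is continuous, because $\Theta(\omega)$ lies between the smallest and the largest eigenvalue of $\Theta$.

**Step 2 (a minimizer exists).** We show that sublevel sets of $\Psi$ are compact. Let $\lambda_0\ge\dots\ge\lambda_n>0$ be the eigenvalues of $\Theta$ and $v_0$ a unit eigenvector for $\lambda_0$. As $(\Theta^{-1})_{00}=1$ lies between $1/\lambda_0$ and $1/\lambda_n$, we have $\lambda_n\le1\le\lambda_0$. Fix $0<\varepsilon<\frac1{n+d}$. There is $\delta\in(0,1)$ with $\rho(|\langle\omega,v\rangle|\le\delta)\le\varepsilon$ for all unit vectors $v\in\mathbb R^{n+1}$. Otherwise there are $\delta_j\to0$ and unit vectors $v_j\to v$ with $\rho(|\langle\omega,v_j\rangle|\le\delta_j)>\varepsilon$; a point in infinitely many of these sets satisfies $\langle\omega,v\rangle=0$, so $\rho(\langle\omega,v\rangle=0)\ge\varepsilon$.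 But $\{x:\langle(1,x),v\rangle=0\}$ is empty or an affine hyperplane, hence $\rho$-null.

Now $\Theta(\omega)\ge\lambda_0\langle\omega,v_0\rangle^2\ge\lambda_0\delta^2$ outside an event of probability at most $\varepsilon$, and $\Theta(\omega)\ge\lambda_n$ always. As $\log\lambda_0\ge0$, $\log\lambda_n\le0$, $\log\delta<0$, we get $E_\rho\log\Theta(\omega)\ge(1-\varepsilon)\log\lambda_0+2\log\delta+\varepsilon\log\lambda_n$. With $\log\det\Theta\le n\log\lambda_0+\log\lambda_n$,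
$$2\Psi\ge[d-(n+d)\varepsilon]\log\lambda_0-[1-(n+d)\varepsilon]\log\lambda_n+2(n+d)\log\delta .$$
Both brackets are positive. So a bound on $\Psi$ bounds $\lambda_0$ from above and $\lambda_n$ away from $0$; the constraint set being closed, sublevel sets are compact, and a minimizer $\Theta_L$ exists.

**Step 3 (the equation at the minimizer).** Put $z=Lx$, and compose $L$ with $z\mapsto e^{tX}z+t\beta$, where $X$ is any $n\times n$ matrix and $\beta\in\mathbb R^n$. Along this curve $2\Psi$ equals, up to a constant, $(n+d)E_\rho\log\frac{1+|e^{tX}z+t\beta|^2}{1+|z|^2}-2t\,\mathrm{tr}X$. The $t$-derivative of the logarithm is bounded uniformly in $z$ for $|t|\le1$, so we may differentiate inside: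
$$(n+d)\,E_\rho\frac{\langle Xz+\beta,z\rangle}{1+|z|^2}=\mathrm{tr}X\qquad\text{for all }X,\beta .$$
So $E\frac{zz^T}{1+|z|^2}=\frac I{n+d}$ and $E\frac z{1+|z|^2}=0$. Taking the trace, $E\frac{|z|^2}{1+|z|^2}=\frac n{n+d}$, hence $E\frac1{1+|z|^2}=\frac d{n+d}$. These are the blocks of $E\,\omega(z)\omega(z)^T=M$. $\square$

If $\|f\|_p=1$ and $\rho=f^p\,dx$, then $f_{L^{-1}}^p\,dx=L_*\rho$. So an affine map makes $f$ *centered*: $\int f^p\,\omega\omega^T\,dx=M$.

## 6. The second variation, and why the plain $L^q$ norm is not enough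

Let $f\ge0$, $\|f\|_p=1$, $F=Tf$, $\rho=f^p\,dx$. For measurable $|a|\le1$ on $\mathbb R^n$ put $\bar a(\pi)=E_\nu[a\mid\pi]$ and $b(V)=E_\nu[a\mid V]$. We expand $\Lambda(f(1+\varepsilon a))$ for $|\varepsilon|\le\frac12$. As $T(fa)=F\bar a$,
$$\|T(f(1+\varepsilon a))\|_X^Q=\int_G\Big(\int_{V^\perp}F^q(1+\varepsilon\bar a)^qdy\Big)^ddV=\int_GN_V^d\,\big(E_\nu[(1+\varepsilon\bar a)^q\mid V]\big)^d\,dV ,$$
and therefore
$$\log\frac{\Lambda(f(1+\varepsilon a))}{\Lambda(f)}=\frac1Q\log E_\nu\Big[\big(E_\nu[(1+\varepsilon\bar a)^q\mid V]\big)^d\Big]-\frac1p\log E_\rho[(1+\varepsilon a)^p]. \tag{13}$$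
Since $1+\varepsilon\bar a,\,1+\varepsilon a\in[\frac12,\frac32]$, the inner expectation lies in $[2^{-q},(3/2)^q]$, and its $\varepsilon$-derivatives up to order three, taken inside the expectation, are bounded by constants. The same holds for its $d$-th power, for the expectation of that power (which is at least $2^{-Q}$), and for the logarithm; likewise for the second term. So (13) equals
$$\varepsilon D_1+\tfrac{\varepsilon^2}2D_2+O(|\varepsilon|^3)\quad\text{with an $O$-constant depending only on }n,k,d. \tag{14}$$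

To find $D_1,D_2$: the inner expectation is $1+\varepsilon qb+\frac{\varepsilon^2}2q(q-1)E_\nu[\bar a^2|V]+\dots$; its $d$-th power is $1+\varepsilon Qb+\frac{\varepsilon^2}2\big(Q(q-1)E_\nu[\bar a^2|V]+d(d-1)q^2b^2\big)+\dots$. Take the expectation and the logarithm and divide by $Q$; treat the second term in the same way. The result is $D_1=E_\nu a-E_\rho a$ and
$$D_2=(q-1)E_\nu\bar a^2+(d-1)qE_\nu b^2-Q(E_\nu a)^2-(p-1)E_\rho a^2+p(E_\rho a)^2. \tag{15}$$
Since $Q=(q-1)+(d-1)q+1$, if $E_\nu a=E_\rho a=\bar m$, then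
$$D_2=(q-1)(E_\nu\bar a^2-\bar m^2)+(d-1)q(E_\nu b^2-\bar m^2)-(p-1)(E_\rho a^2-\bar m^2). \tag{16}$$

Which $a$ should be tested? Differentiating $f_0(e^{tX}x+t\beta)$ at $t=0$ gives
$$-(k+d)f_0\cdot\frac{\langle Xx,x\rangle+\langle\beta,x\rangle}{1+|x|^2}=-(k+d)f_0\Big(\sum_{i,l\ge1}X_{il}\,\omega_i\omega_l+\sum_{i\ge1}\beta_i\,\omega_0\omega_i\Big).$$
Together with the constant $1=\sum_i\omega_i^2$, the functions $\omega_i\omega_l$, $0\le i,l\le n$, span the directions in which $f_0$ moves under affine maps and scalar factors.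

**Remark (the same test with the $L^q(\mu)$ norm).** A natural first attempt is to skip $X$ and test the functional of $(*)$ itself with the $\omega_i\omega_l$. The computation above, with the weight $F^{q-1}f\,dv\,dy\,dV$ in place of $\nu$, gives for equal means
$$\widetilde D_2=(q-1)(E\bar a^2-\bar m^2)-(p-1)(E_\rho a^2-\bar m^2),$$
without the $(d-1)q$ term. At (normalized) $f_0$ the two weights coincide, as $N_V$ is constant, and everything is explicit. We have $E_\rho\,\omega\omega^T=M$. Also $E_\nu\,\omega\omega^T=M$: given $\pi$, $E[\omega_0^2|\pi]=\frac1{1+r^2}\cdot\frac d{k+d}$ by (7), and $y$ has density proportional to $(1+|y|^2)^{-(n+d)/2}$ on $\mathbb R^{n-k}$, so $E\frac1{1+r^2}=\frac{k+d}{n+d}$ by (5) with $m=n-k$, $\beta=k+d$; thus $E_\nu\omega_0^2=\frac d{n+d}$, and symmetry gives the rest. Summing over $i,l$, with $\sum(\omega_i\omega_l)^2=1$ and $|S|^2=\frac{d^2+k}{(k+d)^2}$ from (7),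
$$\sum\widetilde D_2=\frac nd\Big(\frac{d^2+k}{(k+d)^2}-\frac{d^2+n}{(n+d)^2}\Big)-\frac{n-k}{k+d}\cdot\frac{n(n+2d-1)}{(n+d)^2}=-\frac{(d-1)\,kn(n-k)}{d(k+d)^2(n+d)},$$
the last equality being part of the algebra in Section 9 (see (27)). For $n=2,k=1,d=2$ it reads $\frac13\cdot\ldots$-free: $\frac59-\frac38-\frac13\cdot\frac58=-\frac1{36}$. For $d>1$ the sum is strictly negative at $f_0$ itself. So the necessary condition $\sum\widetilde D_2\le0$ holds with room to spare and cannot force (7). Moreover $(*)$ is not invariant under all affine maps when $d>1$ (Step 4 of Section 3), so centering is not available there. In the $X$ norm the term $(d-1)q(\dots)$ will fill the deficit exactly, and the sum becomes $0$ at $f_0$.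

The price is that the symmetry group is now the full affine group, which is noncompact in many directions. The existence of a maximizer needs an argument that mass cannot vanish after all affine renormalizations. That is the next section.

## 7. No vanishing at the endpoint $d=1$

In this section $d=1$, $p=p_1=\frac{n+1}{k+1}$, $q=n+1$, until the final corollary. Put
$$w(x)=(1+|x|^2)^{-\frac{n-k}2},\qquad m(f)=\sup_A\int f_A\,w\,dx,$$
the supremum over affine bijections. As $p_1'(n-k)=n+1$, $w\in L^{p_1'}$, so $m(f)<\infty$; and $m(f_A)=m(f)$ since $(f_A)_B=f_{AB}$.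

**Lemma 2.** For every $c>0$ there is $c'>0$ such that $f\ge0$, $\|f\|_{p_1}=1$ and $\|Tf\|_{n+1}\ge c$ imply $m(f)\ge c'$.

**Step 1 (spherical picture).** We rewrite $T$ as integration over great subspheres, where the moment matrix is natural. Let $\varphi(\omega)=f(x)(1+|x|^2)^{(k+1)/2}$ for $\omega=\omega(x)$, extended evenly to $S^n$. For $\pi=y+V$ let $W=\mathrm{span}((1,y),\{0\}\times V)\in\mathrm{Gr}(k+1,n+1)$ and $\mathcal R\varphi(W)=\int_{S^n\cap W}\varphi\,d\sigma_W$. Almost every $W$ arises this way.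

Radial projection from an affine hyperplane at distance $h$ from $0$ in a $(k+1)$-dimensional space to the unit sphere has $d\sigma=h|z|^{-(k+1)}dz$. Here the hyperplane of $W$ is $\{1\}\times\pi$, $h=\sqrt{1+r^2}$ and $|z|=\sqrt{1+|x|^2}$, so
$$dx=(1+|x|^2)^{\frac{k+1}2}(1+r^2)^{-\frac12}\,d\sigma_W\ \text{ on }\pi,\qquad dx=(1+|x|^2)^{\frac{n+1}2}\,d\sigma\ \text{ on }\mathbb R^n .$$
Thus $f\,dx=(1+r^2)^{-1/2}\varphi\,d\sigma_W$ on $\pi$, so $Tf(\pi)=\frac12(1+r^2)^{-1/2}\mathcal R\varphi(W)$, and the conditional law of $\omega$ (mod $\pm$) given $\pi$ is $\varphi\,d\sigma_W/\mathcal R\varphi(W)$.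

**Step 2 (the measure on planes).** We show $d\mu=c\,(1+r^2)^{(n+1)/2}dW$, with $dW$ the invariant probability. First, in graph coordinates $\{(u,Xu):u\in\mathbb R^m\}$ on $\mathrm{Gr}(m,N)$ the invariant probability is $c\det(1+X^TX)^{-N/2}dX$. Indeed the column span of an $N\times m$ Gaussian matrix $\binom{Z_1}{Z_2}$ is invariantly distributed, with $X=Z_2Z_1^{-1}$. Since $dZ_2=|\det Z_1|^{N-m}dX$ for fixed $Z_1$, the density of $X$ is proportional to $\int e^{-\frac12\mathrm{tr}Z_1^T(1+X^TX)Z_1}|\det Z_1|^{N-m}dZ_1$. The substitution $Z_1\to(1+X^TX)^{-1/2}Z_1$ produces the factors $\det(1+X^TX)^{-m/2}$ and $\det(1+X^TX)^{-(N-m)/2}$.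

Now write $\pi=\{(u,Bu+b):u\in\mathbb R^k\}$, so that $dV=c\det(1+B^TB)^{-n/2}dB$. The point $y$ is the projection of $(0,b)$ to $V^\perp$. The columns of $\binom IB$ and the vectors $(0,e_j)$ span volume $1=\det(1+B^TB)^{1/2}\cdot|\partial y/\partial b|$, so $dy=\det(1+B^TB)^{-1/2}db$. The space $W$ is the graph of $X=(b,B)$ over $\mathbb R^{k+1}$, so $dW=c\det(1+X^TX)^{-(n+1)/2}dX$. Finally $\det(1+X^TX)=\det(1+B^TB)(1+r^2)$: it is the squared volume spanned by $(0,\binom IB)$, which is the base, and $(1,0,b)$, whose squared distance to $\{0\}\times V$ is $1+|y|^2$. Multiplying out, $d\mu=c\det(1+B^TB)^{-(n+1)/2}dB\,db=c(1+r^2)^{(n+1)/2}dW$.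

Using $(k+1)p_1=n+1$ and $-(k+1)-(n-k)+(n+1)=0$ we obtain
$$\|Tf\|_{n+1}^{n+1}=c\int(\mathcal R\varphi)^{n+1}dW,\qquad\|f\|_{p_1}^{p_1}=\tfrac12\int_{S^n}\varphi^{p_1}d\sigma,\qquad\int fw\,dx=\tfrac12\int_{S^n}\varphi\,d\sigma . \tag{17}$$
As $S_1<\infty$ and $|\mathcal R\varphi|\le\mathcal R|\varphi|$, $\mathcal R$ is bounded from even functions in $L^{p_1}(S^n)$ to $L^{n+1}(\mathrm{Gr}(k+1,n+1))$.

**Lemma 3.** For even $\varphi\in L^{p_1}(S^n)$ let $\mathcal E(W)=\mathcal R(\varphi\,\omega\omega^T)(W)-\frac1{k+1}\mathcal R\varphi(W)\,P_W$. Then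
$$\|\mathcal R\varphi\|_{L^{n+1}}\le C\big(\|\mathcal E\|_{L^{n+1}}+\|\varphi\|_{L^1}\big).$$

In words: if the moment matrices of $\varphi$ are nearly isotropic on each $W$ and $\varphi$ is small in $L^1$, then $\mathcal R\varphi$ is small.

**Step 3 (proof of Lemma 3: a first-order identity).** Each $\varphi\,\omega_i\omega_l$ is even and dominated by $|\varphi|$, so both sides of Lemma 3 are continuous in $\varphi\in L^{p_1}$, and we may take $\varphi$ smooth and even. Lift to $K=SO(n+1)$: with $W_0=\mathrm{span}(e_0,\dots,e_k)$, $S^k=S^n\cap W_0$ and $0\le a,b\le k$,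
$$F(g)=\int_{S^k}\varphi(g\theta)\,d\theta,\qquad\mathcal E_{ab}(g)=\int_{S^k}\varphi(g\theta)\,\theta_a\theta_b\,d\theta-\frac{\delta_{ab}}{k+1}F(g).$$
These are $\mathcal R\varphi(gW_0)$ and the entries of $\mathcal E(gW_0)$ in the frame $ge_a$; $\sum_a\mathcal E_{aa}=0$. For $c\le k<u$ let $Y_{cu}$ be the left-invariant field of $X_{cu}$: $e_c\mapsto e_u$, $e_u\mapsto-e_c$, other basis vectors to $0$; that is, $Y_{cu}H(g)=\frac d{dt}H(ge^{tX_{cu}})|_{t=0}$. For $\theta\in W_0$ we have $X_{cu}\theta=\theta_ce_u$, so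
$$Y_{cu}\Big(\mathcal E_{ab}+\frac{\delta_{ab}}{k+1}F\Big)=\int_{S^k}\theta_a\theta_b\theta_c\,d\varphi_{g\theta}[ge_u]\,d\theta ,$$
which is symmetric in $a,b,c$. Exchange $b$ and $c$, set $a=b$ and sum over $a$. The left side becomes $Y_{cu}F$, the other side $\sum_aY_{au}\mathcal E_{ac}+\frac1{k+1}Y_{cu}F$. Hence
$$Y_{cu}F=\frac{k+1}k\sum_{a=0}^kY_{au}\mathcal E_{ac}. \tag{18}$$

**Step 4 (proof of Lemma 3: elliptic estimate).** We integrate (18) up to a bound on $F$. $F$ is right-invariant under $SO(k+1)\times SO(n-k)$, so the left-invariant fields from $so(k+1)\oplus so(n-k)$ annihilate it. For the bi-invariant Laplacian $\Delta=\sum_{i<j}Y_{ij}^2$ on $K$ this leaves $\Delta F=\sum_{c\le k<u}Y_{cu}^2F=\frac{k+1}k\sum_{c,u,a}Y_{cu}Y_{au}\mathcal E_{ac}$.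

Recall the elliptic estimate: on a compact connected Riemannian manifold and for $1<s<\infty$, every smooth $\eta$ of mean zero is $\Delta\zeta$ for a unique smooth mean-zero $\zeta$, and $\|\zeta\|_{W^{2,s}}\le C_s\|\eta\|_s$. Left-invariant fields are skew-adjoint for Haar measure. So for $\eta\in C^\infty(K)$ of mean zero, with $s=(n+1)'$,
$$\Big|\int F\eta\Big|=\Big|\int(\Delta F)\zeta\Big|=\frac{k+1}k\Big|\sum_{c,u,a}\int\mathcal E_{ac}\,Y_{au}Y_{cu}\zeta\Big|\le C\|\mathcal E\|_{n+1}\|\zeta\|_{W^{2,s}}\le C\|\mathcal E\|_{n+1}\|\eta\|_s .$$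
Let $\bar F=\int_KF$, an average of $\varphi$, so $\bar F=c\int\varphi\,d\sigma$. For general smooth $\eta$, $\int(F-\bar F)\eta=\int F(\eta-\bar\eta)$ and $\|\eta-\bar\eta\|_s\le2\|\eta\|_s$; by duality $\|F-\bar F\|_{n+1}\le C\|\mathcal E\|_{n+1}$. Since $|\bar F|\le C\|\varphi\|_1$, Lemma 3 follows. $\square$

**Step 5 (proof of Lemma 2: an optimal vanishing sequence).** We argue by contradiction, applying the second variation to the best sequence that vanishes. Call $(f_j)$ with $f_j\ge0$, $\|f_j\|_{p_1}=1$ *vanishing* if $m(f_j)\to0$. Let $\ell\le S_1$ be the supremum of $\limsup\|Tf_j\|_{n+1}$ over vanishing sequences. If Lemma 2 failed for some $c$, there would be a vanishing sequence with $\|Tf_j\|_{n+1}\ge c$, so $\ell\ge c>0$. Suppose then $\ell>0$. For each $i$ pick from a vanishing sequence with $\limsup\ge\ell-\frac1i$ a member with $m\le\frac1i$ and $\|T\cdot\|_{n+1}\ge\ell-\frac2i$; these members form a vanishing sequence $(f_j)$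 with $\|Tf_j\|_{n+1}\to\ell$. As $m$, $\|\cdot\|_{p_1}$ and $\|T\cdot\|_{n+1}$ are affine invariant, Lemma 1 with $d=1$ lets us assume $E_{\rho_j}\omega\omega^T=\frac I{n+1}$.

Let $|a|\le1$ and $0<|\varepsilon|\le\frac12$. Then $\frac12f_j\le f_j(1+\varepsilon a)\le\frac32f_j$; after normalization these functions have $m\le3m(f_j)$, so they are vanishing, and $\limsup\Lambda(f_j(1+\varepsilon a))\le\ell$. Since $\Lambda(f_j)\to\ell>0$, (14) gives
$$\limsup_j\big(\varepsilon D_1+\tfrac{\varepsilon^2}2D_2\big)\le C|\varepsilon|^3 .$$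
$D_2$ is bounded. Dividing by $|\varepsilon|$ and letting first $j\to\infty$, then $\varepsilon\to0^\pm$, gives $D_1\to0$ as $j\to\infty$. Then $\limsup_jD_2\le2C|\varepsilon|$ for all small $\varepsilon$, so $\limsup_jD_2\le0$.

**Step 6 (proof of Lemma 2: isotropy and conclusion).** Apply this to $a=\omega_i\omega_l$, $0\le i,l\le n$, and sum. By $D_1\to0$, $E_\nu\omega\omega^T=\frac I{n+1}+o(1)$. In (15) with $d=1$ we have $q-1=n$, $Q=n+1$, and $|\frac I{n+1}|^2=\frac1{n+1}$, $\sum(\omega_i\omega_l)^2=1$. Therefore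
$$\sum D_2=n\Big(E_\nu|S|^2-\frac1{n+1}\Big)-\frac{n-k}{k+1}\Big(1-\frac1{n+1}\Big)+o(1).$$
$S$ lives on $W$ and has trace $1$, so $|S|^2=\frac1{k+1}+\big|S-\frac{P_W}{k+1}\big|^2$. Since $n\big(\frac1{k+1}-\frac1{n+1}\big)=\frac{n(n-k)}{(k+1)(n+1)}=\frac{n-k}{k+1}\cdot\frac n{n+1}$, the constants cancel:
$$\sum D_2=n\,E_\nu\Big|S-\frac{P_W}{k+1}\Big|^2+o(1),\qquad\text{hence}\qquad E_\nu\Big|S-\frac{P_W}{k+1}\Big|^2\to0 .$$
The $\pi$-marginal of $\nu$ is proportional to $F^{n+1}d\mu$, that is, to $(\mathcal R\varphi_j)^{n+1}dW$. In Lemma 3, $\mathcal E_j=\mathcal R\varphi_j\,\big(S-\frac{P_W}{k+1}\big)$ by the conditional law in Step 1. As $|S|\le1$ and $|\frac{P_W}{k+1}|\le1$, the norm $|S-\frac{P_W}{k+1}|$ is at most $2$, and $n+1\ge2$, so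
$$\|\mathcal E_j\|_{n+1}^{n+1}=\|\mathcal R\varphi_j\|_{n+1}^{n+1}\,E_\nu\Big|S-\frac{P_W}{k+1}\Big|^{n+1}\to0 .$$
Moreover $\|\varphi_j\|_{L^1}=2\int f_jw\le2m(f_j)\to0$. Lemma 3 yields $\|\mathcal R\varphi_j\|_{n+1}\to0$, so $\|Tf_j\|_{n+1}\to0$ by (17), contradicting $\ell>0$. $\square$

**Corollary 4.** Let $d\ge1$. For every $c>0$ there are $R,c''>0$ such that $f\ge0$, $\|f\|_{p_d}=1$, $\Lambda(f)\ge c$ imply $\int_{B_R}f_A\,dx\ge c''$ for some affine bijection $A$.

*Proof.* Let $g=f^{p_d/p_1}$. Then $\|g\|_{p_1}=1$, and (12) gives $\|Tg\|_{n+1}^{n+1}\ge\|Tf\|_X^Q\ge c^Q$. By Lemma 2 there are $c'>0$, depending only on $c,n,k,d$, and $A$ with $\int g_Aw\ge c'/2$, where $g_A$ is formed with $p_1$. Choose $R$ with $\|w1_{|x|>R}\|_{p_1'}\le c'/4$. As $\|g_A\|_{p_1}=1$ and $w\le1$, $\int_{B_R}g_A\ge c'/4$. Now $g_A=(f_A)^{p_d/p_1}$ with $p_d\le p_1$, so Jensen gives $\int_{B_R}g_A\le|B_R|^{1-p_d/p_1}\big(\int_{B_R}f_A\big)^{p_d/p_1}$, which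 bounds $\int_{B_R}f_A$ from below. $\square$

## 8. Existence of maximizers for every $d\ge1$

Corollary 4 prevents a maximizing sequence from tending weakly to zero, but weak limits are not enough. We gain compactness by replacing each $f_j$ by a better function that is smoothed by $T^*T$.

**Step 1 (improvement map).** For $f\ge0$, $\|f\|_p=1$, put $G_f=N_V^{d-1}F^{q-1}$ and $u_f=T^*G_f$, where $T^*H(x)=\int_GH(x+V)\,dV$. By Tonelli, $\langle T^*H,h\rangle=\int_G\int_{V^\perp}H\,Th\,dy\,dV$ for $H,h\ge0$. Let $X'=L^{Q'}(G;L^{q'})$. As $(q-1)q'=q$, $\|G_f(V,\cdot)\|_{q'}=N_V^{d-1}N_V^{1-1/q}=N_V^{d-1/q}$. As $(d-\frac1q)Q'=\frac{Q-1}q\cdot\frac Q{Q-1}=d$,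
$$\|G_f\|_{X'}=\Big(\int_GN_V^d\,dV\Big)^{1/Q'}=\|F\|_X^{Q-1}.$$
Hölder in $y$ and then in $V$ shows $\langle u_f,h\rangle\le\|F\|_X^{Q-1}\|Th\|_X\le\|F\|_X^{Q-1}S_d\|h\|_p$, so $u_f\in L^{p'}$. Also $\langle u_f,f\rangle=\int_GN_V^d\,dV=\|F\|_X^Q>0$, so $u_f\not\equiv0$. Put
$$U(f)=\frac{u_f^{1/(p-1)}}{\|u_f^{1/(p-1)}\|_p},\qquad\|u_f^{1/(p-1)}\|_p=\|u_f\|_{p'}^{1/(p-1)} .$$
$U(f)$ is the function realizing the $L^{p'}$ norm of $u_f$, so
$$\|F\|_X^Q=\langle u_f,f\rangle\le\|u_f\|_{p'}=\langle u_f,U(f)\rangle\le\|TU(f)\|_X\,\|F\|_X^{Q-1}. \tag{19}$$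
Thus $\Lambda(U(f))\ge\Lambda(f)$ and $\|u_f\|_{p'}\ge\|F\|_X^Q$.

**Step 2 (equivariance: $U(f_A)=U(f)_A$).** We need this to combine $U$ with Corollary 4. Let $0\le h\in L^p$, $H=Th$. For almost every $V$ both $F_V,H_V\in L^q$. Then $\varepsilon\mapsto\|F_V+\varepsilon H_V\|_q^Q$ is convex and nondecreasing on $[0,1]$, with right derivative $Q\,N_V^{d-1}\int F_V^{q-1}H_V\,dy$ at $0$. By convexity its difference quotients at $0$ decrease as $\varepsilon\downarrow0$; at $\varepsilon=1$ they are at most $\|F_V+H_V\|_q^Q$, which is integrable over $G$. Dominated convergence gives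
$$\langle u_f,h\rangle=\frac d{d\varepsilon}\Big|_{0^+}\frac1Q\|T(f+\varepsilon h)\|_X^Q .$$
Since $(f+\varepsilon h)_A=f_A+\varepsilon h_A$, (10) implies $\langle u_{f_A},h_A\rangle=\langle u_f,h\rangle$. The substitution $x\to Ax$ gives $\langle u_f,h\rangle=\int|\det A_0|^{1-1/p}(u_f\circ A)\,h_A\,dx$. As $h$ is arbitrary, $u_{f_A}=|\det A_0|^{1/p'}u_f\circ A$. Since $\frac1{p'(p-1)}=\frac1p$, $u_{f_A}^{1/(p-1)}=(u_f^{1/(p-1)})_A$, and the claim follows on normalizing.

**Step 3 ($T^*$ is locally compact).** *If $G_j\ge0$ is bounded in $X'$, then $(T^*G_j)$ is precompact in $L^1(B_R)$ for every $R$.* Let $u_j=T^*G_j$, bounded in $L^{p'}$ as in Step 1. Recall the Kolmogorov–Riesz theorem: a bounded set in $L^1(\mathbb R^n)$ of functions supported in a fixed ball is precompact if $\|v(\cdot+h)-v\|_1\to0$ as $h\to0$, uniformly over the set. For $v_j=1_{B_R}u_j$,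
$$\|v_j(\cdot+h)-v_j\|_1\le\int_{B_R}|u_j(x+h)-u_j(x)|\,dx+2\int_{R-|h|\le|x|\le R}u_j\,dx ,$$
and the last integral is at most $\|u_j\|_{p'}$ times the measure of the shell to the power $1/p$, which tends to $0$ uniformly. By duality the first integral is at most $\sup_\psi\langle u_j,\tau_h\psi-\psi\rangle\le\|G_j\|_{X'}\sup_\psi\|T(\tau_h\psi-\psi)\|_X$, the supremum over $|\psi|\le1$ supported in $B_R$, with $\tau_h\psi(x)=\psi(x-h)$. So we need $\sup_\psi\|T(\tau_h\psi-\psi)\|_X\to0$.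

Put $g=\tau_h\psi-\psi$, $|h|\le1$. $Tg$ is bounded by a constant and supported in $|y|\le R+1$. As $d\ge1$ and $\int|Tg|^qdy$ is bounded, $\|Tg\|_X^Q\le C\int_G\int|Tg|^q\,dy\,dV\le C\|Tg\|_{L^2(\mu)}^{2\min(1,q/2)}$: use the boundedness of $Tg$ if $q\ge2$, and Hölder on a set of finite measure if $q<2$. The Fourier transform of $y\mapsto Tg(y+V)$ on $V^\perp$ is $\hat g|_{V^\perp}$. So Plancherel on $V^\perp$ and polar coordinates give
$$\|Tg\|_{L^2(\mu)}^2=c\int|\hat g|^2|\xi|^{-k}\,d\xi\le C|h|^2\int_{|\xi|\le\lambda}|\xi|^{2-k}\,d\xi+C\lambda^{-k}$$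
for every $\lambda>0$, because $|\hat g(\xi)|\le C|h||\xi|$ and $\|\hat g\|_2\le C$; the integral is finite as $n+2-k>0$. Let $h\to0$, then $\lambda\to\infty$.

**Step 4 (a convergent maximizing sequence).** Take $f_j\ge0$, $\|f_j\|_p=1$, $\Lambda(f_j)\to S_d$. By (19), $U(f_j)$ is maximizing. For large $j$ choose $A_j$ from Corollary 4 for $U(f_j)$ with $c=S_d/2$. By Step 2, $U(f_j)_{A_j}=U((f_j)_{A_j})$. Here $\|u\|_{p'}$ for $u=u_{(f_j)_{A_j}}$ is at least $\Lambda(f_j)^Q$, hence bounded below. Renaming, we have a maximizing sequence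
$$f_j=(c_j\,T^*G_j)^{1/(p-1)},\quad c_j\text{ bounded},\quad G_j\text{ bounded in }X',\quad\|f_j\|_p=1,\quad\int_{B_R}f_j\ge c''>0 .$$
By Step 3 on every ball and a diagonal choice, $f_j\to f$ almost everywhere along a subsequence. As $p>1$ and $\|f_j\|_p=1$, the $f_j$ are uniformly integrable on balls, so by Vitali $f_j\to f$ in $L^1_{loc}$. Hence $\int_{B_R}f\ge c''$, so $f\not\equiv0$; and $f\in L^p$ by Fatou.

**Step 5 ($Tf_j\to Tf$ almost everywhere along a subsequence).** Let $g_j=f_j-f$. By (3), $\int_{|y|\le r}T(|g_j|1_{B_\lambda})\,d\mu\le\int_{B_\lambda}|g_j|\to0$ for fixed $\lambda$. For the far part, $\mathrm{Prob}_V(|P_{V^\perp}x|\le r)\le C(r/|x|)^{n-k}$: by rotation invariance this is the probability that the projection of a uniform unit vector to a fixed $(n-k)$-dimensional space has length at most $t=r/|x|$; this projection has density $c(1-|z|^2)^{(k-2)/2}$ on the unit ball, bounded for $|z|\le\frac12$, so the probability is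 at most $Ct^{n-k}$ for $t\le\frac12$, and the bound is trivial for $t>\frac12$. Hence
$$\int_{|y|\le r}T(|g_j|1_{B_\lambda^c})\,d\mu\le C\|g_j\|_p\,\big\|(r/|x|)^{n-k}1_{|x|>\lambda}\big\|_{p'},$$
which tends to $0$ as $\lambda\to\infty$ uniformly in $j$, since $p'(n-k)=n+d>n$. So $T|g_j|\to0$ in $L^1(\{|y|\le r\})$ for every $r$, and a subsequence converges almost everywhere.

**Step 6 (no mass is lost).** Let $F=Tf$ and $H_j=Tg_j$, so $H_j\to0$ a.e. Recall the Brezis–Lieb lemma: for $f_j\to f$ a.e. and $(f_j)$ bounded in $L^p$, $\|f_j\|_p^p-\|f_j-f\|_p^p\to\|f\|_p^p$. Here it gives $\|g_j\|_p^p=1-t+o(1)$ with $t=\|f\|_p^p\in(0,1]$. On the other side, for $\varepsilon>0$,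
$$\Xi_j=\Big(\big||F+H_j|^q-|H_j|^q-F^q\big|-\varepsilon|H_j|^q\Big)^+\le C_\varepsilon F^q,\qquad\Xi_j\to0\ \text{a.e.}$$
Since $N_V(f)\in L^d(G)$, dominated convergence, first in $y$ for almost every $V$ and then in $V$, gives $\int\Xi_j\,dy\to0$ in $L^d(G)$. Note $\|H\|_X^q=\big\|\int|H|^qdy\big\|_{L^d(G)}$. From $|F+H_j|^q\le F^q+(1+\varepsilon)|H_j|^q+\Xi_j$, the triangle inequality in $L^d(G)$ and $\|H_j\|_X\le\|T|g_j|\|_X\le S_d\|g_j\|_p$,
$$S_d^q=\lim\|Tf_j\|_X^q\le\|F\|_X^q+(1+\varepsilon)\limsup\|H_j\|_X^q\le S_d^q\big(t^{q/p}+(1+\varepsilon)(1-t)^{q/p}\big).$$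
Let $\varepsilon\to0$. As $q/p>1$, $t^{q/p}+(1-t)^{q/p}<1$ for $0<t<1$; hence $t=1$. So $\|f\|_p=1$, $g_j\to0$ in $L^p$, and the displayed inequality now reads $S_d\le\|F\|_X$: $f$ is a maximizer of $\Lambda$. $\square$

## 9. The moment matrix of a centered maximizer

Let $f$ be a maximizer, $\|f\|_p=1$. By Lemma 1 and (10) we may assume it is centered: $E_\rho\,\omega\omega^T=M$. Since $\Lambda(f(1+\varepsilon a))\le\Lambda(f)$ for both signs of $\varepsilon$, (14) gives $D_1=0$, $D_2\le0$ for all measurable $|a|\le1$. We shall prove that $S(\pi)$ is the matrix (7).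

**Step 1 (summed second variation).** Put $\mathbf b(V)=E_\nu[\omega\omega^T\mid V]$. By $D_1=0$ for $a=\omega_i\omega_l$, also $E_\nu\,\omega\omega^T=M$. Summing (16) over $a=\omega_i\omega_l$, $0\le i,l\le n$, with $\sum a^2=1$:
$$0\ge(q-1)\big(E|S|^2-|M|^2\big)+(d-1)q\big(E|\mathbf b|^2-|M|^2\big)-(p-1)\big(1-|M|^2\big). \tag{20}$$

**Step 2 (lower bounds for $|S|^2$ and $|\mathbf b|^2$).** We bound both from below in terms of one number. Let $s=\langle Se,e\rangle$, let $\tau\in V$ be the mixed block of $S$ between $e$ and $V$, and $\Sigma$ the $V$-block, $\mathrm{tr}\,\Sigma=1-s$. Then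
$$|S|^2=s^2+\frac{(1-s)^2}k+2|\tau|^2+\Big|\Sigma-\frac{1-s}kP_V\Big|^2. \tag{21}$$
Let $\bar s=E_\nu s$ and $x_0=E_\nu\omega_0^2=\frac d{n+d}$. For $x=y+v\in\pi$,
$$\langle\omega,e\rangle^2=\frac{1+r^2}{1+|x|^2}=\omega_0^2+\frac{|y|^2}{1+|x|^2}.$$
So the diagonal blocks of $\mathbf b(V)$ along $\mathbb Re_0\oplus V^\perp\oplus V$ have traces $E[\omega_0^2|V]$, $E[s-\omega_0^2|V]$, $E[1-s|V]$. A symmetric $m\times m$ block $B$ satisfies $|B|^2\ge(\mathrm{tr}B)^2/m$, and Jensen in $V$ gives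
$$E|\mathbf b|^2\ge x_0^2+\frac{(\bar s-x_0)^2}{n-k}+\frac{(1-\bar s)^2}k. \tag{22}$$
Insert (21), (22) in (20), using $d-1\ge0$, $E s^2=\bar s^2+E(s-\bar s)^2$ and $E(1-s)^2=(1-\bar s)^2+E(s-\bar s)^2$:
$$0\ge\Phi(\bar s)+(q-1)\,E\Big[\big(1+\tfrac1k\big)(s-\bar s)^2+2|\tau|^2+\Big|\Sigma-\frac{1-s}kP_V\Big|^2\Big], \tag{23}$$
$$\Phi(\bar s)=(q-1)\Big(\bar s^2+\tfrac{(1-\bar s)^2}k-|M|^2\Big)+(d-1)q\Big(x_0^2+\tfrac{(\bar s-x_0)^2}{n-k}+\tfrac{(1-\bar s)^2}k-|M|^2\Big)-(p-1)(1-|M|^2).$$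

**Step 3 ($\Phi$ is a perfect square).** With $s_0=\frac d{k+d}$ we claim $\Phi(s_0)=\Phi'(s_0)=0$. As $\Phi$ is quadratic, this gives
$$\Phi(\bar s)=\alpha(\bar s-s_0)^2,\qquad\alpha=(q-1)\Big(1+\frac1k\Big)+(d-1)q\Big(\frac1{n-k}+\frac1k\Big)>0. \tag{24}$$

*The derivative.* Since $\frac{1-s_0}k=\frac1{k+d}$, we have $s_0-\frac{1-s_0}k=\frac{d-1}{k+d}$. Since $s_0-x_0=\frac{d(n-k)}{(k+d)(n+d)}$, we have $\frac{s_0-x_0}{n-k}-\frac{1-s_0}k=\frac d{(k+d)(n+d)}-\frac1{k+d}=-\frac n{(k+d)(n+d)}$. So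
$$\tfrac12\Phi'(s_0)=\frac nd\cdot\frac{d-1}{k+d}-\frac{(d-1)(n+d)}d\cdot\frac n{(k+d)(n+d)}=0 .$$

*The value.* The identity $k(n+d)^2-n(k+d)^2=(n-k)(kn-d^2)$ is used twice. The first bracket is
$$\frac{d^2+k}{(k+d)^2}-\frac{d^2+n}{(n+d)^2}=\frac{d^2(n-k)(n+k+2d)+(n-k)(kn-d^2)}{(k+d)^2(n+d)^2}=\frac{(n-k)[d^2(n+k+2d-1)+kn]}{(k+d)^2(n+d)^2}. \tag{25}$$
In the second bracket $x_0^2$ cancels against the $d^2$ part of $|M|^2$, and it becomes
$$\frac{d^2(n-k)}{(k+d)^2(n+d)^2}+\frac k{(k+d)^2}-\frac n{(n+d)^2}=\frac{kn(n-k)}{(k+d)^2(n+d)^2}. \tag{26}$$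
The last term is $(p-1)(1-|M|^2)=\frac{n-k}{k+d}\cdot\frac{n(n+2d-1)}{(n+d)^2}$. Multiplying $\Phi(s_0)$ by $\frac{d(k+d)^2(n+d)^2}{n(n-k)}$ yields
$$\big[d^2(n+k+2d-1)+kn\big]+(d-1)k(n+d)-d(k+d)(n+2d-1)=0. \tag{27}$$
Indeed the first two terms add up to $d^2n+2d^2k+2d^3-d^2+dkn-dk$, which is the expansion of $d(k+d)(n+2d-1)$. (Leaving out the middle term of (27) leaves $-(d-1)k(n+d)$; this is the value quoted in the remark of Section 6.)

**Step 4 (all inequalities are equalities).** By (23) and (24), $\bar s=s_0$, and $\nu$-almost everywhere $s=s_0$, $\tau=0$, $\Sigma=\frac{1-s_0}kP_V=\frac1{k+d}P_V$. This is (7). The $\pi$-marginal of $\nu$ is proportional to $N_V^{d-1}F^q\,d\mu$ with $N_V>0$, so these relations hold $\mu$-almost everywhere on $\{F>0\}$. Write $h=f/(1+|x|^2)$, $x=y+v$, $v=\sum v_ae_a$ in an orthonormal basis of $V$. As $\langle\omega,e\rangle=\frac{\sqrt{1+r^2}}{\sqrt{1+|x|^2}}$ and $\langle\omega,e_a\rangle=\frac{v_a}{\sqrt{1+|x|^2}}$,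 they read, for $\mu$-almost every $\pi$ (trivially where $F(\pi)=0$),
$$\int_\pi h=\frac{s_0F}{1+r^2},\qquad\int_\pi v_ah=0,\qquad\int_\pi v_av_bh=\frac{\delta_{ab}}{k+d}F. \tag{28}$$

## 10. From the moment identities to $f=C'f_0$, and the constant

**Step 1 (transport equations on the rotation group).** We relate how moments of $h$ change when a plane is rotated and when it is translated. Let $V_0=\mathrm{span}(e_1,\dots,e_k)$. For $g\in SO(n)$, $\eta\in V_0^\perp$ and a polynomial $m$ on $V_0$ of degree at most $2$ put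
$$I_m(g,\eta)=\int_{V_0}m(\theta)\,h(g(\theta+\eta))\,d\theta,\qquad F(g,\eta)=\int_{V_0}f(g(\theta+\eta))\,d\theta .$$
For $a\le k<u$ let $Y_{au}$ be the left-invariant field on $SO(n)$ of $X_{au}$: $e_a\mapsto e_u$, $e_u\mapsto-e_a$. We claim, for $\deg m\le1$, in the sense of distributions on $SO(n)\times V_0^\perp$,
$$Y_{au}I_m=\partial_{\eta_u}I_{m\theta_a}+\eta_u\,I_{\partial_am}. \tag{29}$$
First let $f\in C_c^\infty$. Since $X_{au}(\theta+\eta)=\theta_ae_u-\eta_ue_a$,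
$$Y_{au}I_m=\int m\,\theta_a\,\partial_{\eta_u}\big[h(g(\theta+\eta))\big]d\theta-\eta_u\int m\,\partial_{\theta_a}\big[h(g(\theta+\eta))\big]d\theta ,$$
and integrating by parts in $\theta_a$ gives (29).

For our $f$, take $f_j\in C_c^\infty$ with $f_j\to f$ in $L^p$ and $h_j=f_j/(1+|x|^2)$. A monomial $m$ of degree at most $2$ satisfies $|m(\theta)|\le1+|x|^2$ at $x=g(\theta+\eta)$, so $|I_m[h_j]-I_m[h]|\le T|f_j-f|$ at the plane $g(\eta+V_0)$. The map $(g,\eta)\mapsto(gV_0,g\eta)$ sends Haar$\,\times\,d\eta$ to $\mu$, and $T:L^p\to X\subset L^1_{loc}(\mu)$ is bounded. So each $I_m[h_j]\to I_m[h]$ in $L^1_{loc}$, and every term of (29) converges as a distribution.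

**Step 2 (solving for $F$).** Apply (28) in the frame $ge_1,\dots,ge_k$ of $gV_0$, where $v_a=\theta_a$ and $r=|\eta|$: for almost all $(g,\eta)$,
$$I_1=\frac{s_0F}{1+|\eta|^2},\qquad I_{\theta_a}=0,\qquad I_{\theta_a^2}=\frac F{k+d}.$$

Take $m=\theta_a$ in (29): $0=\frac1{k+d}\partial_{\eta_u}F+\eta_u\frac{s_0F}{1+|\eta|^2}$. As $s_0=\frac d{k+d}$, this says $\partial_{\eta_u}F+\frac{d\,\eta_u}{1+|\eta|^2}F=0$, that is,
$$\partial_{\eta_u}\big((1+|\eta|^2)^{d/2}F\big)=0\qquad\text{for all }u>k .$$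
Hence $F(g,\eta)=C(g)(1+|\eta|^2)^{-d/2}$ with $C\in L^1(SO(n))$.

Take $m=1$ in (29): $Y_{au}I_1=\partial_{\eta_u}I_{\theta_a}=0$. As $I_1=s_0C(g)(1+|\eta|^2)^{-(d+2)/2}$, this gives $Y_{au}C=0$ for all $a\le k<u$.

For $\kappa\in SO(k)\times SO(n-k)$ the definition gives $F(g\kappa,\eta)=F(g,\kappa\eta)$, hence $C(g\kappa)=C(g)$ for almost every $g$, and the left-invariant fields from $so(k)\oplus so(n-k)$ annihilate $C$ too. So all left-invariant fields annihilate $C$ as a distribution. They span every tangent space and $SO(n)$ is connected, so $C$ is constant. By (6), $Tf=C'\,Tf_0$ almost everywhere, with $C'=C/\gamma$.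

**Step 3 (injectivity of $T$ on $L^p$).** Let $\varrho=f-C'f_0\in L^p$, so $T\varrho=0$ $\mu$-a.e.; we show $\varrho=0$. Let $I_k$ be the Riesz potential, convolution with $c_{n,k}|x|^{k-n}$, which for $0<k<n$ multiplies the Fourier transform by $|\xi|^{-k}$ (with the normalization of the Fourier transform absorbed in $c_{n,k}$). For Schwartz $\chi_1$, $I_k|\chi_1|\le C(1+|x|)^{k-n}$, which is in $L^{p'}$ since $(n-k)p'=n+d>n$. Hence $\int|\varrho|\,I_k|\chi_1|<\infty$. With $\chi_1=e^{-|x|^2}$ this gives $I_k|\varrho|<\infty$ almost everywhere.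

For fixed $V$, a null set of $y\in V^\perp$ corresponds to a null set of $x$. So by Fubini, for almost every $x$, $T\varrho(x+V)=0$ for almost every $V$. In polar coordinates $\int_GT\varrho(x+V)\,dV=c\int\varrho(z)|x-z|^{k-n}dz$, absolutely convergent for almost every $x$. So $I_k\varrho=0$ almost everywhere.

Let $\chi$ be Schwartz with $\hat\chi=0$ near $0$ and let $\hat\chi_1=|\xi|^k\hat\chi$. Then $\chi_1$ is Schwartz, $\chi=I_k\chi_1$, and by Fubini $\langle\varrho,\chi\rangle=\langle I_k\varrho,\chi_1\rangle=0$. So $\hat\varrho$ is supported at $\{0\}$ and $\varrho$ is a polynomial; a polynomial in $L^p$ is $0$. Hence $f=C'f_0$.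

**Step 4 (all maximizers and the constant).** A maximizer exists by Section 8. Every maximizer becomes a multiple of $f_0$ after centering, so it is $c\,f_0\circ A$ with $c>0$; by (10) all such functions are maximizers. Hence $S_d=\Lambda(f_0)$. By (4) and (6), $\gamma=\pi^{k/2}\,\Gamma(\frac d2)/\Gamma(\frac{k+d}2)$, and as $dq=n+d=(k+d)p$,
$$N_V(f_0)=\gamma^q\int_{\mathbb R^{n-k}}(1+|y|^2)^{-\frac{n+d}2}dy=\gamma^q\,\pi^{\frac{n-k}2}\frac{\Gamma(\frac{k+d}2)}{\Gamma(\frac{n+d}2)},\qquad\int f_0^p=\int_{\mathbb R^n}(1+|x|^2)^{-\frac{n+d}2}dx=\pi^{\frac n2}\frac{\Gamma(\frac d2)}{\Gamma(\frac{n+d}2)} .$$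
Since $N_V(f_0)$ is constant in $V$, $\|Tf_0\|_X=N_V(f_0)^{1/q}$, and with $\frac1q=\frac d{n+d}$, $\frac1p=\frac{k+d}{n+d}$,
$$\Lambda(f_0)=\gamma\Big(\pi^{\frac{n-k}2}\frac{\Gamma(\frac{k+d}2)}{\Gamma(\frac{n+d}2)}\Big)^{\frac d{n+d}}\Big(\pi^{\frac n2}\frac{\Gamma(\frac d2)}{\Gamma(\frac{n+d}2)}\Big)^{-\frac{k+d}{n+d}} .$$
In $\Lambda(f_0)^{n+d}$ the exponent of $\pi$ is $\frac12[k(n+d)+(n-k)d-n(k+d)]=0$. The exponent of $\Gamma(\frac d2)$ is $(n+d)-(k+d)=n-k$, that of $\Gamma(\frac{k+d}2)$ is $-(n+d)+d=-n$, and that of $\Gamma(\frac{n+d}2)$ is $-d+(k+d)=k$. So $\Lambda(f_0)=C_d$. This proves Theorem A and, by Section 3, Theorem B: Conjecture 1 is true for all $1\le k\le n-1$ and $1<p\le\frac{n+1}{k+1}$. $\blacksquare$
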